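\title{A non-hyperfinite II$_1$ factor equal to its bicommutant in the ultrapower}

\begin{abstract}
Let $M$ be a separable II$_1$ factor and $\mathcal U$ a nonprincipal ultrafilter on $\mathbb N$. The hyperfinite factor $R$ satisfies $(R'\cap R^{\mathcal U})'=R$, with commutants taken in the tracial ultrapower. We show that this identity does not characterize $R$: a crossed product $M=R\rtimes\mathbb F_2$ by a product-type action satisfies $(M'\cap M^{\mathcal U})'=M$ for every $\mathcal U$ and is not hyperfinite. The identity holds as soon as conjugations by almost central unitaries can be averaged to compact operators on $L^2(M)$, and we build the action from Clifford algebras of finite-dimensional representations so that such averages exist. We also show that the identity does not depend on $\mathcal U$, give obstructions to it, prove that the averaging property passes to tensor products and implies the Haagerup property, and determine the groups to which the construction applies.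
\end{abstract}

\section{Introduction}\label{sec:intro}

A II$_1$ factor is an infinite-dimensional von Neumann algebra $M$ with trivial center and a faithful normal tracial state $\tau$. We write $\|x\|_2=\tau(x^*x)^{1/2}$ and call $M$ separable if it is separable for $\|\cdot\|_2$. Let $\mathcal U$ be a nonprincipal ultrafilter on $\mathbb N=\{0,1,2,\dots\}$. The tracial ultrapower $M^{\mathcal U}$ is the quotient of $\ell^\infty(\mathbb N,M)$ by the ideal of sequences $(x_n)$ with $\lim_{n\to\mathcal U}\|x_n\|_2=0$, and $M$ sits in $M^{\mathcal U}$ as the classes of constant sequences. All commutants below are taken inside $M^{\mathcal U}$.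

An element of $M'\cap M^{\mathcal U}$ is the class of a \emph{central sequence}, that is, a bounded sequence $(a_n)$ with $\|a_ny-ya_n\|_2\to0$ along $\mathcal U$ for each $y\in M$. The inclusion $M\subset(M'\cap M^{\mathcal U})'$ always holds. Equality
\begin{equation}\label{eq:bic}
(M'\cap M^{\mathcal U})'=M
\end{equation}
says that central sequences are plentiful enough to detect motion: a bounded sequence that does not converge along $\mathcal U$ to an element of $M$ fails to commute with some central sequence. At one extreme, if $M'\cap M^{\mathcal U}=\mathbb C$, then the left side of \eqref{eq:bic} is all of $M^{\mathcal U}$ and \eqref{eq:bic} fails. At the other extreme, the hyperfinite II$_1$ factor $R$ satisfies \eqref{eq:bic}, by an unpublished result of Popa; a proof is given in Example~\ref{ex:R}. The following question is posed in \cite{problems}.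

\medskip
\noindent\textbf{Question.} \emph{Let $M$ be a separable II$_1$ factor and $\mathcal U$ a nonprincipal ultrafilter on $\mathbb N$ such that $(M'\cap M^{\mathcal U})'=M$. Must $M$ be isomorphic to $R$?}
\medskip

One would guess that the answer is yes. The proof for $R$ uses hyperfiniteness in full: $R$ is exhausted by matrix algebras $A_m$, the unitaries commuting with $A_m$ are almost central, and averaging the conjugations by them produces the finite-rank projection onto $A_m$. Moreover \eqref{eq:bic} is a restrictive condition: it forces $M\cong M\mathbin{\overline{\otimes}}R$ and excludes diffuse rigid subalgebras (Theorem~\ref{thm:obstructions}). The answer is nevertheless no.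

\begin{theorem}\label{thm:main}
There is a product-type action of the free group $\mathbb F_2$ on $R$ such that $M=R\rtimes\mathbb F_2$ is a separable II$_1$ factor, $(M'\cap M^{\mathcal U})'=M$ for every nonprincipal ultrafilter $\mathcal U$ on $\mathbb N$, and $M\not\cong R$.
\end{theorem}

Product type means that $R$ is written as an infinite tensor product of matrix algebras and each group element acts by a tensor product of automorphisms of the tensor factors.

The starting observation is that the argument for $R$ does not need the averages to have finite rank; compact operators suffice. The same distinction separates two classes of groups. A countable group is amenable when the constant function $1$ is a pointwise limit of finitely supported positive definite functions, and it has the Haagerup property when $1$ is a pointwise limit of positive definite functions vanishing at infinity; $\mathbb F_2$ is of the second kind and not of the first. In $M=R\rtimes\Gamma$ we have $L^2(M)=L^2(R)\otimes\ell^2(\Gamma)$, and we arrange two families of almost central unitaries. Flips between repeated tensor factors of $R$ average to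 a projection that cuts $L^2(R)$ down to finite dimension. Products of Clifford generators average to multiplication on $\ell^2(\Gamma)$ by a function vanishing at infinity.

Section~\ref{sec:prelim} collects the standard facts that we use. Section~\ref{sec:rigid} reformulates \eqref{eq:bic} without ultrafilters and introduces the compact averaging property, which implies it. Section~\ref{sec:construction} constructs a factor $M_\Gamma$ with this property from suitable representations of a group $\Gamma$, and Section~\ref{sec:free} produces these representations for $\mathbb F_2$, which completes the proof of Theorem~\ref{thm:main}. Section~\ref{sec:obs} treats obstructions and tensor products, and Section~\ref{sec:groups} determines the groups for which the construction works.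

\section{Background}\label{sec:prelim}

\subsection{Tracial von Neumann algebras}\label{sub:tracial}
Let $M$ be a von Neumann algebra with a faithful normal tracial state $\tau$. The Hilbert space $L^2(M)$ is the completion of $M$ for $\langle x,y\rangle=\tau(y^*x)$, and we regard $M$ as a subspace of it. We have $\|axb\|_2\le\|a\|\,\|x\|_2\,\|b\|$. The ball $(M)_r=\{x:\|x\|\le r\}$ is closed in $L^2(M)$, and on it $\|\cdot\|_2$ defines the strong operator topology (SOT). For a unital von Neumann subalgebra $N\subset M$ the orthogonal projection $L^2(M)\to L^2(N)$ restricts to the trace-preserving conditional expectation $E_N\colon M\to N$; thus $\|x-E_N(x)\|_2\le\|x-z\|_2$ for all $z\in N$.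

We write $\mathrm U(M)$ for the unitary group, which spans $M$ linearly. For $v\in\mathrm U(M)$ the map $x\mapsto vxv^*$ extends to a unitary $\operatorname{Ad}v$ of $L^2(M)$. With $[v,x]=vx-xv$,
\begin{equation}\label{eq:comm}
\|vxv^*-x\|_2=\|[v,x]\|_2,\qquad \|[v,x]\|_2\le\|[v,x']\|_2+2\|x-x'\|_2 .
\end{equation}
An algebra without minimal projections is called diffuse; II$_1$ factors are diffuse. A diffuse algebra contains a Haar unitary, that is, a unitary $h$ with $\tau(h^n)=0$ for $n\neq0$, and then $\|h^n-h^m\|_2=\sqrt2$ for $n\ne m$.

\subsection{Ultrapowers}\label{sub:ultra}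
The ultrapower $M^{\mathcal U}$ is a von Neumann algebra with faithful normal trace $\tau((x_n))=\lim_{\mathcal U}\tau(x_n)$, so that $\|(x_n)\|_2=\lim_{\mathcal U}\|x_n\|_2$, and $M$ is a von Neumann subalgebra of it. Since $\mathcal U$ is nonprincipal, it contains every cofinite set; hence its members are infinite, and $\lim_{\mathcal U}t_n\le\limsup_nt_n$ for bounded real sequences. We use two further facts.

\emph{Unitaries lift.} Let $(a_n)$ represent a unitary of $M^{\mathcal U}$. Since $M$ is finite, the polar decomposition can be written $a_n=v_n|a_n|$ with $v_n$ unitary. As $|t-1|\le|t^2-1|$ for $t\ge0$, we get $\|a_n-v_n\|_2=\||a_n|-1\|_2\le\|a_n^*a_n-1\|_2\to0$ along $\mathcal U$, so $(v_n)$ represents the same unitary.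

\emph{Separated sequences are not in $M$.} If $\|x_n-x_m\|_2\ge\eta>0$ for $n\ne m$, then $(x_n)\notin M$: if $(x_n)=z\in M$, the set $\{n:\|x_n-z\|_2<\eta/3\}$ would belong to $\mathcal U$ and so contain two indices at distance less than $\eta$. The powers of a Haar unitary show that $M^{\mathcal U}\ne M$ for a II$_1$ factor $M$.

\subsection{Averaging over a group of unitaries}

\begin{lemma}[Alaoglu--Birkhoff mean ergodic theorem]\label{lem:AB}
Let $G$ be a group of unitaries on a Hilbert space $\mathcal H$ and $P$ the orthogonal projection onto the $G$-fixed vectors. Then $P$ lies in the SOT-closed convex hull of $G$.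
\end{lemma}

\begin{proof}
Fix $\zeta\in\mathcal H$ and let $K$ be the norm-closed convex hull of $G\zeta$. It is $G$-invariant, so its unique element $\zeta_0$ of minimal norm is fixed by $G$. Taking adjoints in $U^*P=P$ gives $PU=P$ for $U\in G$, so $P$ takes the constant value $P\zeta$ on $K$, and $\zeta_0=P\zeta_0=P\zeta$. Thus $P\zeta\in K$. Applied to the diagonal action of $G$ on $\mathcal H^n$, whose fixed-point projection is $P\oplus\dots\oplus P$, this gives for $\zeta_1,\dots,\zeta_n$ and $\varepsilon>0$ a convex combination $S$ of elements of $G$ with $\|S\zeta_i-P\zeta_i\|<\varepsilon$ for all $i$.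
\end{proof}

\begin{corollary}\label{cor:factor}
If $N$ is a II$_1$ factor, the rank one projection of $L^2(N)$ onto $\mathbb C1$ lies in the SOT-closed convex hull of $\{\operatorname{Ad}v:v\in\mathrm U(N)\}$.
\end{corollary}

\begin{proof}
Let $P$ be the projection of Lemma~\ref{lem:AB}. For $x\in N$ the vector $Px$ is a limit of elements of the closed set $(N)_{\|x\|}$, so $Px\in N$; it commutes with all unitaries, so $Px\in\mathbb C1$. By density the range of $P$ is $\mathbb C1$.
\end{proof}

\subsection{Groups, crossed products and injectivity}\label{sub:groups}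
Let $\Gamma$ be a countable group. A function $\psi\colon\Gamma\to\mathbb C$ is positive definite if all matrices $[\psi(g_i^{-1}g_j)]_{i,j}$ are positive semidefinite, and normalized if $\psi(e)=1$. By the GNS construction the normalized positive definite functions are the coefficients $g\mapsto\langle\pi(g)\xi,\xi\rangle$ of unitary representations at unit vectors; they form a convex set closed under pointwise limits. The group $\Gamma$ has the \emph{Haagerup property} if there are normalized positive definite $\psi_n\in c_0(\Gamma)$ with $\psi_n\to1$ pointwise.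

The group von Neumann algebra $L\Gamma$ is generated by unitaries $u_g$ with $u_gu_h=u_{gh}$ and $\tau(u_g)=0$ for $g\neq e$; the $u_g$ are orthonormal in $L^2$. If $L\Gamma\subset M$ trace-preservingly and $v\in\mathrm U(M)$, put
\[
\psi_v(g)=\langle u_gvu_g^*,v\rangle=\tau(v^*u_gvu_g^*).
\]
This is a coefficient of the representation $g\mapsto\operatorname{Ad}u_g$ at the unit vector $v$, so it is normalized positive definite. Expanding $\|u_gvu_g^*-v\|_2^2$, and applying the Cauchy--Schwarz inequality to $1-\psi_v(g)=\langle v-u_gvu_g^*,v\rangle$, we get
\begin{equation}\label{eq:psi}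
\|[v,u_g]\|_2^2=2-2\operatorname{Re}\psi_v(g),\qquad|1-\psi_v(g)|\le\|[v,u_g]\|_2 .
\end{equation}

For a trace-preserving action $\sigma$ of $\Gamma$ on $(N,\tau)$, the crossed product $N\rtimes_\sigma\Gamma$ is generated by $N$ and unitaries $u_g$ with $u_gu_h=u_{gh}$ and $u_gyu_g^*=\sigma_g(y)$. It has the faithful normal trace with $\tau(yu_e)=\tau(y)$ and $\tau(yu_g)=0$ for $g\ne e$. The map $yu_g\mapsto y\otimes\delta_g$ identifies $L^2(N\rtimes\Gamma)$ with $L^2(N)\otimes\ell^2(\Gamma)$, and the $u_g$ generate a copy of $L\Gamma$.

The factor $R$ is the unique separable II$_1$ factor generated by an increasing sequence of finite-dimensional subalgebras; every infinite tensor product of matrix algebras $M_{n_i}(\mathbb C)$, $n_i\ge2$, with respect to their traces is isomorphic to $R$. A von Neumann algebra $N\subset B(\mathcal H)$ is injective if it is the range of a norm one projection from $B(\mathcal H)$. We use the following: $R$ is injective, and by Connes' theorem it is the only separable injective II$_1$ factor; the range of a conditional expectation on an injective algebra is injective; $L\Gamma$ is injective if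 and only if $\Gamma$ is amenable; the crossed product of an injective algebra by an amenable group is injective; $\mathbb F_2$ is not amenable.

\section{Rigid sequences and compact averaging}\label{sec:rigid}

Throughout this section $M$ is a separable II$_1$ factor. For a finite set $F\subset M$ and $\delta>0$ let
\[
V(F,\delta)=\{v\in\mathrm U(M):\|[v,y]\|_2<\delta\text{ for all }y\in F\}
\]
be the set of unitaries that are central up to $(F,\delta)$. By separability we can fix finite sets $F_1\subset F_2\subset\cdots$ with $\|\cdot\|_2$-dense union. Put $V_k=V(F_k,1/k)$, a decreasing sequence of sets. For each $(F,\delta)$,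
\begin{equation}\label{eq:cofinal}
V_k\subset V(F,\delta)\quad\text{for all large }k;
\end{equation}
indeed, by \eqref{eq:comm} this holds once $1/k<\delta/2$ and every $y\in F$ is within $\delta/4$ of $F_k$.

\subsection{Removing the ultrafilter}
An element $x=(x_n)$ of $(M'\cap M^{\mathcal U})'$ commutes with each central sequence separately. Because a central sequence may be chosen after $x$, index by index, this upgrades to a uniform statement.

\begin{lemma}\label{lem:uniform}
Let $(x_n)$ be a bounded sequence representing $x\in(M'\cap M^{\mathcal U})'$ and let $\varepsilon>0$. For some $k$, the set $\{n:\sup_{v\in V_k}\|[v,x_n]\|_2\le\varepsilon\}$ belongs to $\mathcal U$.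
\end{lemma}

\begin{proof}
Otherwise $A_k=\{n:\|[v,x_n]\|_2>\varepsilon\text{ for some }v\in V_k\}$ belongs to $\mathcal U$ for every $k\ge1$, and $A_1\supset A_2\supset\cdots$. For $n\in A_1$ with $n\ge1$ let $k(n)=\max\{k\le n:n\in A_k\}$ and choose $v_n\in V_{k(n)}$ with $\|[v_n,x_n]\|_2>\varepsilon$; for the other $n$ put $v_n=1$. The set $\{n:k(n)\ge k\}$ contains $A_k\cap[k,\infty)$, which belongs to $\mathcal U$ because $\mathcal U$ is nonprincipal. So for each $k$ we have $v_n\in V_k$ for $\mathcal U$-many $n$, and \eqref{eq:cofinal} shows that $v=(v_n)$ lies in $M'\cap M^{\mathcal U}$. But $\|[v,x]\|_2=\lim_{\mathcal U}\|[v_n,x_n]\|_2\ge\varepsilon$, a contradiction.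
\end{proof}

The conclusion of the lemma suggests a notion that involves ordinary sequences only.

\begin{definition}\label{def:rigid}
A sequence $(x_n)$ in $(M)_1$ is \emph{rigid} if
\[
\lim_{k\to\infty}\ \limsup_{n\to\infty}\ \sup_{v\in V_k}\|[v,x_n]\|_2=0 .
\]
\end{definition}

The limit exists because the $V_k$ decrease, and by \eqref{eq:cofinal} the notion does not depend on the choice of the $F_k$. Subsequences of rigid sequences are rigid. Every $\|\cdot\|_2$-relatively compact sequence is rigid: if $F$ is a finite $\varepsilon$-net for it and $V_k\subset V(F,\varepsilon)$, then $\|[v,x_n]\|_2\le3\varepsilon$ for all $v\in V_k$ and all $n$, by \eqref{eq:comm}. The identity \eqref{eq:bic} says that there are no others.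

\begin{theorem}\label{thm:intrinsic}
For a separable II$_1$ factor $M$ the following are equivalent:
\begin{enumerate}
\item[(1)] $(M'\cap M^{\mathcal U})'=M$ for some nonprincipal ultrafilter $\mathcal U$ on $\mathbb N$;
\item[(2)] $(M'\cap M^{\mathcal U})'=M$ for every nonprincipal ultrafilter $\mathcal U$ on $\mathbb N$;
\item[(3)] every rigid sequence in $(M)_1$ is $\|\cdot\|_2$-relatively compact.
\end{enumerate}
\end{theorem}

\begin{proof}
(2)$\Rightarrow$(1) is trivial.

(1)$\Rightarrow$(3). Suppose that some rigid sequence is not relatively compact. Then it is not totally bounded, so it has a subsequence, again written $(x_n)$, with $\|x_n-x_m\|_2\ge\eta>0$ for $n\ne m$. Let $\mathcal U$ be any nonprincipal ultrafilter and $x=(x_n)\in M^{\mathcal U}$; by Section~\ref{sub:ultra}, $x\notin M$. Let $v$ be a unitary of $M'\cap M^{\mathcal U}$, lifted to unitaries $v_n\in M$. For each $k$, since $F_k$ is finite, $v_n\in V_k$ for $\mathcal U$-many $n$, and therefore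
\[
\|[v,x]\|_2=\lim_{\mathcal U}\|[v_n,x_n]\|_2\le\limsup_n\sup_{v'\in V_k}\|[v',x_n]\|_2 .
\]
Letting $k\to\infty$ gives $[v,x]=0$. The unitaries span $M'\cap M^{\mathcal U}$, so $x\in(M'\cap M^{\mathcal U})'\setminus M$, and (1) fails.

(3)$\Rightarrow$(2). Suppose that $x=(x_n)\in(M'\cap M^{\mathcal U})'\setminus M$. After scaling, $\|x_n\|\le1$ for all $n$. Let $\eta=\|x-E_M(x)\|_2>0$; then $\lim_{\mathcal U}\|x_n-z\|_2\ge\eta$ for every $z\in M$. By Lemma~\ref{lem:uniform} there are integers $k_j$ and sets $A_j\in\mathcal U$ with $\sup_{v\in V_{k_j}}\|[v,x_n]\|_2\le1/j$ for $n\in A_j$; replacing $A_j$ by $A_1\cap\dots\cap A_j$ we may assume that the $A_j$ decrease. Choose $n_1<n_2<\cdots$ inductively with $n_j$ in the infinite set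
\[
A_j\cap\bigcap_{i<j}\{n:\|x_n-x_{n_i}\|_2\ge\eta/2\}\in\mathcal U .
\]
The sequence $(x_{n_j})_j$ is $\eta/2$-separated, hence not relatively compact. It is rigid: for $k\ge k_i$ and $j\ge i$ we have $n_j\in A_i$ and $V_k\subset V_{k_i}$, so $\sup_{v\in V_k}\|[v,x_{n_j}]\|_2\le1/i$. Thus (3) fails.
\end{proof}

We say that $M$ has the \emph{bicommutant property} if these conditions hold.

\subsection{Compact averages}
To verify (3) we must show that a sequence almost fixed by $\operatorname{Ad}v$ for all $v\in V_k$ stays near a compact set. A vector almost fixed by a family of operators is almost fixed by their averages, so it is enough that some average be a compact operator. Let $\mathcal C(F,\delta)\subset B(L^2(M))$ be the SOT-closed convex hull of $\{\operatorname{Ad}v:v\in V(F,\delta)\}$; it consists of contractions.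

\begin{definition}\label{def:CA}
$M$ has the \emph{compact averaging property} (CA) if $\mathcal C(F,\delta)$ contains a compact operator for every finite $F\subset M$ and every $\delta>0$.
\end{definition}

\begin{proposition}\label{prop:CA}
If a separable II$_1$ factor $M$ has {\rm(CA)}, then $(M'\cap M^{\mathcal U})'=M$ for every nonprincipal ultrafilter $\mathcal U$ on $\mathbb N$.
\end{proposition}

\begin{proof}
We check condition (3) of Theorem~\ref{thm:intrinsic}. Let $(x_n)$ be rigid and $\varepsilon>0$. Choose $k$ and $n_0$ with $\|[v,x_n]\|_2\le\varepsilon$ for $v\in V_k$ and $n\ge n_0$, and let $T\in\mathcal C(F_k,1/k)$ be compact. For fixed $n\ge n_0$ the operators $S$ with $\|Sx_n-x_n\|_2\le\varepsilon$ form an SOT-closed convex set, which contains $\operatorname{Ad}v$ for $v\in V_k$ by \eqref{eq:comm}; so it contains $T$. Since $\|x_n\|_2\le1$, the vectors $Tx_n$ are covered by finitely many balls of radius $\varepsilon$, and hence the $x_n$ by finitely many balls of radius $2\varepsilon$. So $(x_n)$ is totally bounded in the complete space $(M)_1$.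
\end{proof}

We do not claim the converse of Proposition~\ref{prop:CA}.

\begin{example}[the hyperfinite factor]\label{ex:R}
Write $R=\overline{\bigotimes}_{i\ge1}M_2(\mathbb C)=A_m\mathbin{\overline{\otimes}}N_m$, where $A_m$ is the product of the first $m$ factors and $N_m\cong R$ the product of the others. Given $(F,\delta)$, choose $m$ with $\|y-E_{A_m}(y)\|_2<\delta/2$ for $y\in F$. A unitary $v\in N_m$ commutes with $E_{A_m}(y)$, so $v\in V(F,\delta)$ by \eqref{eq:comm}. On $L^2(R)=L^2(A_m)\otimes L^2(N_m)$ the operator $\operatorname{Ad}v$ is $1\otimes\operatorname{Ad}v$, and $S\mapsto1\otimes S$ is SOT-continuous on contractions. By Corollary~\ref{cor:factor}, $\mathcal C(F,\delta)$ contains $1\otimes P$ with $P$ of rank one, an operator of rank $4^m$. So $R$ has (CA), and Proposition~\ref{prop:CA} recovers Popa's theorem.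
\end{example}

\section{Crossed products with compact averaging}\label{sec:construction}

Let $M=R\rtimes_\sigma\Gamma$, so that $L^2(M)=L^2(R)\otimes\ell^2(\Gamma)$. A compact average must tame both tensor factors.

For $L^2(R)$ we would like to repeat Example~\ref{ex:R}, but the unitaries used must now almost commute with the $u_g$ as well, so they should be fixed by $\sigma$. If $\sigma$ is of product type and a tensor factor is repeated together with its action, the unitary that exchanges two copies is fixed.

For $\ell^2(\Gamma)$, conjugate $u_g$ by a self-adjoint unitary $w\in R$. The result is $w\sigma_g(w)u_g$, and if the averaging over $L^2(R)$ replaces $w\sigma_g(w)$ by its trace, then $u_g$ has been multiplied by $\tau(w\sigma_g(w))=\psi_w(g)$. By \eqref{eq:psi} this function is close to $1$ exactly where $w$ almost commutes with $u_g$, and we want it to vanish at infinity. So we need a matrix algebra with an action of $\Gamma$ and a unitary $w$ in it for which $\psi_w$ is a prescribed coefficient. Clifford algebras provide this.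

\subsection{Clifford algebras and flips}\label{sub:cliff}
Let $H$ be a real Hilbert space of finite even dimension $2d\ge2$. The Clifford algebra $C(H)$ is the universal unital complex $*$-algebra generated by self-adjoint elements $c(\xi)$, real-linear in $\xi\in H$, with
\[
c(\xi)c(\eta)+c(\eta)c(\xi)=2\langle\xi,\eta\rangle1 .
\]
It is isomorphic to $M_{2^d}(\mathbb C)$. By universality each $A\in O(H)$ induces an automorphism $\beta_A$ with $\beta_A(c(\xi))=c(A\xi)$, and $\beta_{AA'}=\beta_A\beta_{A'}$. Applying the normalized trace to the relation gives
\begin{equation}\label{eq:clifftrace}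
\tau(c(\xi)c(\eta))=\langle\xi,\eta\rangle ,
\end{equation}
so $c$ is an isometry of $H$ into $L^2(C(H))$. For $\|\xi\|=1$ the relation gives $c(\xi)^2=1$, so $c(\xi)$ is a self-adjoint unitary. Thus unit vectors become unitaries, orthogonal representations become actions, and $\tau(c(\xi)\beta_A(c(\xi)))=\langle A\xi,\xi\rangle$.

Let $B=M_n(\mathbb C)$ with matrix units $e_{pq}$. The \emph{flip} $s=\sum_{p,q}e_{pq}\otimes e_{qp}\in B\otimes B$ is the unitary $\zeta\otimes\zeta'\mapsto\zeta'\otimes\zeta$ of $\mathbb C^n\otimes\mathbb C^n$, and $s(a\otimes b)s^*=b\otimes a$. Every automorphism $\beta$ of $B$ has the form $\operatorname{Ad}v$ with $v\in\mathrm U(B)$, and $s$ commutes with $v\otimes v$. Hence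
\begin{equation}\label{eq:flipfixed}
(\beta\otimes\beta)(s)=s\quad\text{for every automorphism $\beta$ of }B .
\end{equation}

\subsection{The mechanism for $\Gamma=\mathbb Z$}

\begin{example}\label{ex:Z}
Let $H=\mathbb R^2$ with basis $e_1,e_2$. Then $C(H)=M_2(\mathbb C)$ with
\[
c_1=c(e_1)=\begin{pmatrix}0&1\\1&0\end{pmatrix},\qquad c_2=c(e_2)=\begin{pmatrix}1&0\\0&-1\end{pmatrix}.
\]
Let $n\in\mathbb Z$ act on $H$ by the rotation through the angle $n\alpha$. Take copies $B_0,B_1,\dots$ of $C(H)$, let $\sigma$ be the product action on $R=\overline{\bigotimes}_jB_j$, and write $a_{(j)}$ for the copy of $a$ in $B_j$. For $w=(c_1)_{(0)}$ we have $\sigma_n(w)=\cos(n\alpha)(c_1)_{(0)}+\sin(n\alpha)(c_2)_{(0)}$, so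
\[
wu_nw=w\sigma_n(w)u_n=\bigl(\cos(n\alpha)+\sin(n\alpha)(c_1c_2)_{(0)}\bigr)u_n .
\]
The flip $s_j$ between $B_0$ and $B_j$ commutes with $u_n$ by \eqref{eq:flipfixed}, and conjugating by it moves the error term to position $j$. The unitaries $(c_1c_2)_{(j)}$ have trace $0$ and lie in different tensor factors, so they are orthonormal, and
\[
\Bigl\|\frac1r\sum_{j=1}^r\operatorname{Ad}(s_jw)(u_n)-\cos(n\alpha)u_n\Bigr\|_2=\frac{|\sin(n\alpha)|}{\sqrt r}\longrightarrow0 .
\]
At the same time $\|[s_jw,u_n]\|_2=\|[w,u_n]\|_2=(2-2\cos(n\alpha))^{1/2}\le|n\alpha|$. So for small $\alpha$, averages of conjugations by unitaries that almost commute with finitely many given $u_n$ act on $\ell^2(\mathbb Z)$ as multiplication by $\cos(n\alpha)$.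

This multiplier does not vanish at infinity. The remedy is to use all the angles $\alpha_k=2^{-k}$, each in its own family of copies, and the product of the corresponding unitaries for $K\le k\le L$. The multipliers are then multiplied together, and $\sin 2t=2\sin t\cos t$ telescopes, for $n\ne0$, to
\[
\prod_{k=K}^L\cos(n2^{-k})=\frac{\sin(n2^{1-K})}{2^{L-K+1}\sin(n2^{-L})}\ \longrightarrow\ \frac{\sin(n2^{1-K})}{n2^{1-K}}\qquad(L\to\infty).
\]
The limit is bounded by $2^{K-1}/|n|$, so it lies in $c_0(\mathbb Z)$, and for fixed $n$ it tends to $1$ as $K\to\infty$.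
\end{example}

\begin{remark}\label{rem:notc0}
The infinite product cannot be avoided: if $\Gamma$ is infinite, a coefficient $\varphi(g)=\langle\pi(g)\xi,\xi\rangle$ of a finite-dimensional representation at a unit vector is never in $c_0(\Gamma)$. By compactness there are distinct $g_n$ such that $\pi(g_n)$ converges; choosing $m(n)\ge n$ so that $h_n=g_n^{-1}g_{m(n)}$ leaves every finite set, we get $\pi(h_n)\to1$ and $\varphi(h_n)\to1$.
\end{remark}

\subsection{Damping sequences and the algebra $M_\Gamma$}

\begin{definition}\label{def:damping}
A \emph{damping sequence} for a countable group $\Gamma$ consists of orthogonal representations $\pi_k\colon\Gamma\to O(H_k)$, $k\in\mathbb N$, on real Hilbert spaces of finite even dimension $\ge2$, and unit vectors $\xi_k\in H_k$, such that $\varphi_k(g)=\langle\pi_k(g)\xi_k,\xi_k\rangle$ satisfies: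
\begin{enumerate}
\item[(D1)] $\sum_k(1-\varphi_k(g))<\infty$ for every $g\in\Gamma$;
\item[(D2)] there are finite sets $\{e\}=E_0\subset E_1\subset\cdots$ with union $\Gamma$ such that $|\varphi_k(g)|\le2^{-k-1}$ for $g\in E_{k+1}\setminus E_k$ and $k\ge0$.
\end{enumerate}
\end{definition}

By Remark~\ref{rem:notc0} no single $\varphi_k$ can be small outside a finite set when $\Gamma$ is infinite; (D2) asks it to be small only on the finite shell $E_{k+1}\setminus E_k$ and leaves the later shells to the later representations. For $K\le L$ put $\theta_{K,L}=\prod_{k=K}^L\varphi_k$.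

\begin{lemma}\label{lem:theta}
The pointwise limit $\theta_K=\lim_{L}\theta_{K,L}$ exists and belongs to $c_0(\Gamma)$, we have $|\theta_0(g)|\le\frac12$ for $g\ne e$, and for all $L\ge K$
\begin{equation}\label{eq:theta}
1-\theta_{K,L}(g)\le\sum_{k\ge K}(1-\varphi_k(g)).
\end{equation}
\end{lemma}

\begin{proof}
Fix $g$. By (D1), $0<\varphi_k(g)\le1$ for large $k$, so $\theta_{K,L}(g)$ is bounded and eventually monotone in $L$. For $a,b\in[-1,1]$ we have $1-ab=(1-a)+a(1-b)\le(1-a)+(1-b)$, and \eqref{eq:theta} follows by induction. If $k\ge K$ and $g\notin E_k$, then $g\in E_{l+1}\setminus E_l$ for some $l\ge k$, and $|\theta_K(g)|\le|\varphi_l(g)|\le2^{-k-1}$. This gives $\theta_K\in c_0(\Gamma)$, and for $K=k=0$ the bound on $\theta_0$.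
\end{proof}

Fix a damping sequence. Put $B_k=C(H_k)$, let $B_{k,j}$, $j\in\mathbb N$, be copies of $B_k$, and write $a_{(k,j)}$ for the copy of $a\in B_k$ in $B_{k,j}$. Define
\[
R=\overline{\bigotimes_{(k,j)\in\mathbb N^2}}B_{k,j},\qquad\sigma_g=\bigotimes_{(k,j)\in\mathbb N^2}\beta_{\pi_k(g)},\qquad M_\Gamma=R\rtimes_\sigma\Gamma ,
\]
where the tensor product is the ordinary one, taken with respect to the traces, so that elements at different positions commute. Then $R$ is the hyperfinite II$_1$ factor and $\sigma$ is a trace-preserving action of product type. The notation $M_\Gamma$ suppresses the damping sequence. We call $\{k\}\times\mathbb N$ the $k$th row. For finite $J\subset\mathbb N^2$ let $B_J=\bigotimes_{(k,j)\in J}B_{k,j}$, with $B_\emptyset=\mathbb C$. Let $J_m=\{(k,j):k,j\le m\}$ for $m\ge0$ and $J_{-1}=\emptyset$; the union of the $B_{J_m}$ is $\|\cdot\|_2$-dense in $R$.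

For $m\ge-1$ let $G_m\subset\mathrm U(R)$ be the group generated by the flips in $B_{k,j}\otimes B_{k,j'}$ for all pairs of distinct positions $(k,j),(k,j')\notin J_m$ in a common row. By \eqref{eq:flipfixed} each flip is fixed by $\sigma$, so
\begin{equation}\label{eq:G}
G_m\text{ commutes with all }u_g\text{ and with }B_{J_m}.
\end{equation}
The group $G_m$ is much smaller than the unitary group of the tail algebra used in Example~\ref{ex:R}, but it averages equally well.

\begin{lemma}\label{lem:flips}
Let $P_m$ be the projection of $L^2(M_\Gamma)$ onto the closed span of $\{bu_g:b\in B_{J_m},\,g\in\Gamma\}$. Then $P_m$ is the projection onto the vectors fixed by $\operatorname{Ad}G_m$, and it lies in the SOT-closed convex hull of $\operatorname{Ad}G_m$.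
\end{lemma}

\begin{proof}
For each $k$ choose an orthonormal basis $b_{k,0}=1,b_{k,1},\dots$ of $L^2(B_k)$, and use it in every copy $B_{k,j}$. For a finitely supported function $\nu$ on $\mathbb N^2$ with $0\le\nu(k,j)<\dim B_k$ let $e_\nu=\bigotimes_{(k,j)}b_{k,\nu(k,j)}$. The $e_\nu$ form an orthonormal basis of $L^2(R)$, the $e_\nu u_g$ form one of $L^2(M_\Gamma)$, and those with $\operatorname{supp}\nu\subset J_m$ form one of the range of $P_m$. If $s$ is the flip between $(k,j)$ and $(k,j')$, then $se_\nu u_gs^*=se_\nu s^*u_g=e_{\nu'}u_g$ by \eqref{eq:G}, where $\nu'$ is $\nu$ with its values at the two positions exchanged. So $\operatorname{Ad}G_m$ permutes the basis, and a vector is fixed exactly when its coefficients are constant on orbits; being square summable, they must vanish on infinite orbits.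

If $\operatorname{supp}\nu\subset J_m$, the exchanged values are both $0$ and $e_\nu u_g$ is fixed. If $(k,j)\in\operatorname{supp}\nu\setminus J_m$, exchange $(k,j)$ with $(k,j')$, where $(k,j')\notin J_m\cup\operatorname{supp}\nu$. There are infinitely many such $j'$, and the resulting functions have different supports, so the orbit is infinite. This identifies the fixed space, and Lemma~\ref{lem:AB} gives the last assertion.
\end{proof}

\begin{proposition}\label{prop:factor}
$M_\Gamma$ is a separable II$_1$ factor, and $M_\Gamma\cong R$ if and only if $\Gamma$ is amenable.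
\end{proposition}

\begin{proof}
The algebra $M_\Gamma$ has a faithful normal trace, is separable, and contains $R$. Let $x$ be central. It is fixed by $\operatorname{Ad}G_{-1}$, so $x=\sum_gc_gu_g$ in $L^2$ with $c_g\in\mathbb C$, by Lemma~\ref{lem:flips}. For $y\in R$, comparing the coefficients of $u_g$ in $yx=\sum c_gyu_g$ and $xy=\sum c_g\sigma_g(y)u_g$ gives $c_g(y-\sigma_g(y))=0$. If $g\neq e$, then $|\varphi_k(g)|\le\frac12$ for some $k$ by (D2), so $\pi_k(g)\xi_k\ne\xi_k$. Since $c$ is injective, $y=c(\xi_k)_{(k,0)}$ satisfies $\sigma_g(y)\ne y$, and $c_g=0$. Thus $x\in\mathbb C1$.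

If $M_\Gamma\cong R$, then $M_\Gamma$ is injective, so $L\Gamma=E_{L\Gamma}(M_\Gamma)$ is injective and $\Gamma$ is amenable. If $\Gamma$ is amenable, then $R\rtimes\Gamma$ is injective, hence isomorphic to $R$ by Connes' theorem.
\end{proof}

\subsection{The compact average}

\begin{theorem}\label{thm:CA}
If $\Gamma$ admits a damping sequence, then $M_\Gamma$ has {\rm(CA)}. Consequently $(M_\Gamma'\cap M_\Gamma^{\mathcal U})'=M_\Gamma$ for every nonprincipal ultrafilter $\mathcal U$ on $\mathbb N$.
\end{theorem}

\begin{proof}
Let $F\subset M_\Gamma$ be finite and $\delta>0$. Choose $m\ge0$ and, for each $y\in F$, a finite sum $y'=\sum_ib_iu_{g_i}$ with $b_i\in B_{J_m}$ and $\|y-y'\|_2<\delta/4$. By \eqref{eq:comm}, a unitary $v$ with $\|[v,y']\|_2<\delta/2$ for all $y\in F$ belongs to $V(F,\delta)$.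

\emph{The Clifford unitaries.} For $m<K\le L$ let
\[
w_{K,L}=\prod_{k=K}^Lc(\xi_k)_{(k,0)} .
\]
This is a product of commuting self-adjoint unitaries, hence a self-adjoint unitary. It lies in $B_{J'}$ with $J'=\{(k,0):K\le k\le L\}$, which is disjoint from $J_m$, so it commutes with $B_{J_m}$. Writing $w=w_{K,L}$, we get from \eqref{eq:clifftrace} and the multiplicativity of the trace over tensor factors
\begin{equation}\label{eq:w}
w\sigma_g(w)=\prod_{k=K}^L\bigl(c(\xi_k)c(\pi_k(g)\xi_k)\bigr)_{(k,0)}\in B_{J'},\qquad\tau(w\sigma_g(w))=\theta_{K,L}(g).
\end{equation}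
Hence $\|w-\sigma_g(w)\|_2^2=2(1-\theta_{K,L}(g))$. For $b\in B_{J_m}$ we have $[w,bu_g]=b(w-\sigma_g(w))u_g$, so \eqref{eq:theta} gives
\[
\|[w_{K,L},y']\|_2\le\sum_i\|b_i\|\Bigl(2\sum_{k\ge K}(1-\varphi_k(g_i))\Bigr)^{1/2}.
\]
The right side does not depend on $L$ and tends to $0$ as $K\to\infty$, by (D1). Fix $K>m$ such that it is less than $\delta/2$ for all $y\in F$.

\emph{Compression by $P_m$.} Let $L\ge K$ and $w=w_{K,L}$. For $s,s'\in G_m$, \eqref{eq:G} gives $[sws',y']=s[w,y']s'$, so $sws'\in V(F,\delta)$ and $\operatorname{Ad}s\operatorname{Ad}w\operatorname{Ad}s'\in\mathcal C(F,\delta)$. Left and right multiplication by a fixed operator are affine and SOT-continuous. With $s$ fixed, Lemma~\ref{lem:flips} applied to $s'$ gives $\operatorname{Ad}s\operatorname{Ad}w\,P_m\in\mathcal C(F,\delta)$; applied now to $s$, it gives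
\[
T_L:=P_m\operatorname{Ad}(w_{K,L})P_m\in\mathcal C(F,\delta).
\]
For $a\in B_{J'}$ and $b\in B_{J_m}$ we have $P_m(bau_g)=\tau(a)bu_g$, because for $b'\in B_{J_m}$ the inner product $\langle b(a-\tau(a))u_g,b'u_h\rangle$ vanishes if $h\ne g$ and equals $\tau(b'^*b)\,\tau(a-\tau(a))=0$ if $h=g$. With \eqref{eq:w},
\[
T_L(bu_g)=P_m\bigl(b\,w\sigma_g(w)u_g\bigr)=\theta_{K,L}(g)\,bu_g .
\]

\emph{The limit.} Identify the range of $P_m$ with $L^2(B_{J_m})\otimes\ell^2(\Gamma)$. Let $T$ act there as $1\otimes(\text{multiplication by }\theta_K)$, and as $0$ on the orthogonal complement. The contractions $T_L$ converge to $T$ on a total set, hence in SOT, so $T\in\mathcal C(F,\delta)$. Since $\dim B_{J_m}<\infty$ and $\theta_K\in c_0(\Gamma)$, the operator $T$ is compact. The second statement follows from Propositions~\ref{prop:CA} and~\ref{prop:factor}.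
\end{proof}

\begin{remark}[use of the hypotheses]\label{rem:hyp}
Finite even dimension makes $B_k$ a full matrix algebra, which provides the flips, their invariance \eqref{eq:flipfixed}, and $\dim B_{J_m}<\infty$. If $\dim H=1$, the same relations define the commutative algebra $\mathbb C\oplus\mathbb C$, and no unitary of $B\otimes B$ exchanges the two copies. The infinite repetition of each $B_k$ gives the infinite orbits in Lemma~\ref{lem:flips}. Condition (D1) makes $w_{K,L}$ almost central uniformly in $L$. Condition (D2) enters Proposition~\ref{prop:factor} and Theorem~\ref{thm:CA} only through two consequences: $\theta_K\in c_0(\Gamma)$, and $\varphi_k(g)\neq1$ for some $k$ when $g\ne e$. The rotations of Example~\ref{ex:Z} satisfy these and (D1), since $0<1-\cos(n2^{-k})\le n^24^{-k}$ for $n\ne0$. Without (D2) one could take all $\pi_k$ trivial, and $M_\Gamma=R\mathbin{\overline{\otimes}}L\Gamma$ would fail to be a factor for $\Gamma=\mathbb Z$. Finally, the unitaries $w_{K,L}$ do not converge as $L\to\infty$. Indeed $\tau(c(\xi))=0$, because conjugation by $c(\eta)$ for a unit vector $\eta\perp\xi$ changes the sign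 of $c(\xi)$; hence $\|w_{K,L}-w_{K,L+1}\|_2=\|1-c(\xi_{L+1})\|_2=\sqrt2$. Only the compressions $T_L$ converge, which is why (CA) is stated with the SOT closure.
\end{remark}

\section{The free group}\label{sec:free}

Let $\mathbb F_2$ be free on $\gamma_1,\gamma_2$, with word length $|\cdot|$. We need positive definite functions that are close to $1$ near $e$ and small far from $e$, and we need to realize them, on large balls, in finite dimension.

\begin{lemma}[Haagerup, 1979]\label{lem:haagerup}
For $t\ge0$ the function $g\mapsto e^{-t|g|}$ is positive definite on $\mathbb F_2$.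
\end{lemma}

\begin{proof}
The Cayley graph with edges $\{g,g\gamma_i\}$ is a tree with distance $d(g,h)=|g^{-1}h|$. Removing an edge $\epsilon$ splits the vertices into two sides $X_\epsilon$, $Y_\epsilon$, and $d(g,h)$ is the number of edges that separate $g$ from $h$. The kernel
\[
\kappa_\epsilon(g,h)=e^{-t}+(1-e^{-t})\bigl(1_{X_\epsilon}(g)1_{X_\epsilon}(h)+1_{Y_\epsilon}(g)1_{Y_\epsilon}(h)\bigr)
\]
is a nonnegative combination of kernels of the form $f(g)f(h)$ with $f$ real, so it is positive semidefinite; it equals $1$ if $g,h$ lie on the same side and $e^{-t}$ otherwise. On a finite set of vertices only finitely many edges separate some pair, and $e^{-td(g,h)}$ is the product of the $\kappa_\epsilon(g,h)$ over these edges. By Schur's theorem an entrywise product of positive semidefinite matrices is positive semidefinite.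
\end{proof}

The GNS representation of $e^{-t|g|}$ is infinite dimensional when $t>0$, by Remark~\ref{rem:notc0}. On a finite-dimensional subspace each generator acts only as a partially defined isometry. Such a map can always be completed to an orthogonal transformation, and in a free group the completions have no relations to satisfy.

\begin{lemma}\label{lem:truncate}
Let $\varphi$ be a real-valued normalized positive definite function on $\mathbb F_2$ and $N\in\mathbb N$. There are an orthogonal representation $\rho$ of $\mathbb F_2$ on a finite-dimensional real Hilbert space $\mathcal K$ and a unit vector $\xi\in\mathcal K$ with $\langle\rho(g)\xi,\xi\rangle=\varphi(g)$ for $|g|\le N$.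
\end{lemma}

\begin{proof}
The form $\langle\delta_g,\delta_h\rangle=\varphi(h^{-1}g)$ on finitely supported real functions is symmetric, positive semidefinite and invariant under left translation. Separation and completion give an orthogonal representation $\pi$ and a unit vector $\xi$, the class of $\delta_e$, with $\langle\pi(g)\xi,\xi\rangle=\varphi(g)$. Let $\mathcal K=\operatorname{span}\{\pi(g)\xi:|g|\le N\}$, and for $\gamma\in\{\gamma_1,\gamma_2\}$ let
\[
\mathcal K_\gamma=\operatorname{span}\{\pi(g)\xi:|g|\le N,\ |\gamma g|\le N\}.
\]
Then $\pi(\gamma)$ maps $\mathcal K_\gamma$ isometrically into $\mathcal K$. The orthogonal complements of $\mathcal K_\gamma$ and $\pi(\gamma)\mathcal K_\gamma$ in $\mathcal K$ have the same dimension, so $\pi(\gamma)|_{\mathcal K_\gamma}$ extends to some $\rho(\gamma)\in O(\mathcal K)$. By freeness $\rho$ extends to a representation.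

We show $\rho(g)\xi=\pi(g)\xi$ for $|g|\le N$ by induction on $|g|$; the case $g=e$ is trivial. Write $g=\gamma^{\pm1}h$ with $|h|=|g|-1$, so $\rho(h)\xi=\pi(h)\xi$. If $g=\gamma h$, then $\pi(h)\xi\in\mathcal K_\gamma$ and $\rho(g)\xi=\rho(\gamma)\pi(h)\xi=\pi(g)\xi$. If $g=\gamma^{-1}h$, then $|\gamma g|=|h|\le N$, so $\pi(g)\xi\in\mathcal K_\gamma$ and $\rho(\gamma)\pi(g)\xi=\pi(h)\xi$; therefore $\rho(g)\xi=\rho(\gamma)^{-1}\pi(h)\xi=\pi(g)\xi$.
\end{proof}

\begin{proposition}\label{prop:F2}
$\mathbb F_2$ admits a damping sequence.
\end{proposition}

\begin{proof}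
Put $t_k=2^{-k}$, $r_k=(k+1)2^k-1$ and $E_k=\{g:|g|\le r_k\}$. Then $r_0=0$, the $r_k$ increase to infinity, and $t_k(r_k+1)=k+1$. Apply Lemma~\ref{lem:truncate} to $e^{-t_k|g|}$ with $N=r_{k+1}$, and let $H_k=\mathcal K\oplus\mathcal K$, $\pi_k=\rho\oplus\rho$, $\xi_k=(\xi,0)$; the doubling makes the dimension even. Then $\varphi_k(g)=e^{-t_k|g|}$ for $|g|\le r_{k+1}$. For fixed $g$ and all $k$ with $r_{k+1}\ge|g|$ we have $1-\varphi_k(g)\le2^{-k}|g|$, which gives (D1). If $g\in E_{k+1}\setminus E_k$, then $r_k+1\le|g|\le r_{k+1}$, so $0<\varphi_k(g)\le e^{-(k+1)}\le2^{-k-1}$, which gives (D2).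
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Let $M=M_{\mathbb F_2}$ be built from the damping sequence of Proposition~\ref{prop:F2}. By Proposition~\ref{prop:factor} it is a separable II$_1$ factor, not isomorphic to $R$ because $\mathbb F_2$ is not amenable. By Theorem~\ref{thm:CA}, $(M'\cap M^{\mathcal U})'=M$ for every $\mathcal U$.
\end{proof}

\section{Obstructions and tensor products}\label{sec:obs}

\subsection{What the bicommutant property forbids}
We recall three notions. McDuff's theorem states that a separable II$_1$ factor $M$ with $M'\cap M^{\mathcal U}$ noncommutative satisfies $M\cong M\mathbin{\overline{\otimes}}R$. An inclusion $Q\subset M$ is \emph{rigid} in Popa's sense if for every $\varepsilon>0$ there are a finite $F\subset M$ and $\delta>0$ such that every normal completely positive map $\Phi\colon M\to M$ with $\Phi(1)\le1$, $\tau\circ\Phi\le\tau$ and $\|\Phi(y)-y\|_2\le\delta$ for $y\in F$ satisfies $\|\Phi(x)-x\|_2\le\varepsilon$ for all $x\in(Q)_1$. A subset $X$ of a countable group $\Gamma$ has \emph{relative property {\rm(T)}} if normalized positive definite functions on $\Gamma$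 converging pointwise to $1$ converge uniformly on $X$.

\begin{theorem}\label{thm:obstructions}
Let $M$ be a separable II$_1$ factor with $(M'\cap M^{\mathcal U})'=M$. Then:
\begin{enumerate}
\item[(1)] $M'\cap M^{\mathcal U}$ is a noncommutative factor, so $M\cong M\mathbin{\overline{\otimes}}R$;
\item[(2)] $M$ contains no diffuse von Neumann subalgebra $Q$ such that $Q\subset M$ is rigid;
\item[(3)] if $L\Gamma\subset M$ trace-preservingly, then $\Gamma$ has no infinite subset with relative property {\rm(T)}.
\end{enumerate}
\end{theorem}

\begin{proof}
(1) The center of $M'\cap M^{\mathcal U}$ is contained in $(M'\cap M^{\mathcal U})'=M$ and in $M'$, hence in $\mathbb C1$. If $M'\cap M^{\mathcal U}=\mathbb C1$, its commutant would be $M^{\mathcal U}\ne M$. A factor other than $\mathbb C$ is noncommutative, and McDuff's theorem applies.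

For (2) and (3) we exhibit a rigid sequence that is $\sqrt2$-separated, contradicting Theorem~\ref{thm:intrinsic}.

(2) Let $Q\subset M$ be rigid and diffuse. Given $\varepsilon$, take $(F,\delta)$ from the definition and $k$ with $V_k\subset V(F,\delta)$. For $v\in V_k$ the map $\Phi=\operatorname{Ad}v$ qualifies, so $\|[v,x]\|_2\le\varepsilon$ for all $x\in(Q)_1$. Thus every sequence in $(Q)_1$ is rigid, in particular $(h^n)_n$ for a Haar unitary $h\in Q$.

(3) The group $\Gamma$ is countable because the $u_g$ are orthonormal in the separable space $L^2(M)$. Let $X=\{g_1,g_2,\dots\}$, with distinct $g_n$, have relative property (T). We claim that $\sup_{v\in V_k}\sup_{g\in X}\|[v,u_g]\|_2\to0$; this makes $(u_{g_n})_n$ rigid. If the claim fails, there are $\varepsilon>0$, $v_k\in V_k$ and $h_k\in X$ with $\|[v_k,u_{h_k}]\|_2>\varepsilon$ for all $k$. By \eqref{eq:cofinal} and the second half of \eqref{eq:psi}, $\psi_{v_k}\to1$ pointwise, hence uniformly on $X$; the first half of \eqref{eq:psi} then gives $\|[v_k,u_{h_k}]\|_2\to0$, a contradiction.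
\end{proof}

\subsection{Consequences and permanence of (CA)}
A II$_1$ factor $M$ has the \emph{Haagerup property} if for every finite $F\subset M$ and $\delta>0$ there is a normal completely positive map $\Phi\colon M\to M$ with $\Phi(1)\le1$, $\tau\circ\Phi\le\tau$ and $\|\Phi(y)-y\|_2\le\delta$ for $y\in F$, whose extension to $L^2(M)$ is compact.

\begin{theorem}\label{thm:permanence}
\begin{enumerate}
\item[(a)] A separable II$_1$ factor with {\rm(CA)} has the Haagerup property.
\item[(b)] {\rm(CA)} passes to finite and countably infinite tensor products of separable II$_1$ factors. In particular, all such tensor products built from the factors $M_\Gamma$ and $R$ have the bicommutant property.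
\end{enumerate}
\end{theorem}

\begin{proof}
(a) Let $T\in\mathcal C(F,\delta)$ be compact and write it as the SOT limit of a net $(T_\iota)$ of convex combinations of operators $\operatorname{Ad}v$ with $v\in V(F,\delta)$. Each $T_\iota$ maps $(M)_r$ into itself, and $(M)_r$ is closed in $L^2(M)$, so $T$ restricts to a map $\Phi\colon M\to M$, with $T_\iota(x)\to\Phi(x)$ in $\|\cdot\|_2$ and, by boundedness, in SOT. The $T_\iota$ are unital, trace preserving and satisfy $\|T_\iota(y)-y\|_2\le\delta$ on $F$; these properties pass to the limit. If $[x_{pq}]\in M_n(M)$ is positive, then $[\Phi(x_{pq})]$ is an SOT limit of the positive matrices $[T_\iota(x_{pq})]$, so $\Phi$ is completely positive. It is normal: if $x_\lambda\uparrow x$ boundedly, then $\|x_\lambda-x\|_2\to0$, so the increasing net $\Phi(x_\lambda)$ converges to $\Phi(x)$ in $\|\cdot\|_2$.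

(b) Let $M=\overline{\bigotimes}_{i\ge1}M_i$ with each $M_i$ having (CA); suppose first that the product is infinite. It is a separable II$_1$ factor, and so is $N_r=\overline{\bigotimes}_{i>r}M_i$. Given $(F,\delta)$, choose $r$ and for each $y\in F$ an element $y'$ with $\|y-y'\|_2<\delta/4$ that is a sum of at most $p$ elementary tensors $y_1\otimes\dots\otimes y_r\otimes1$. Let $F_i\subset M_i$ be the finite set of the $y_i$ that occur, and let $D\ge1$ bound their $\|\cdot\|_2$-norms. For $v_i\in V(F_i,\delta')$ and $v\in\mathrm U(N_r)$ put $\tilde v=v_1\otimes\dots\otimes v_r\otimes v$. Changing one tensor slot at a time,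
\[
\|[\tilde v,y_1\otimes\dots\otimes y_r\otimes1]\|_2=\Bigl\|\bigotimes_{i\le r}v_iy_iv_i^*-\bigotimes_{i\le r}y_i\Bigr\|_2\le r\delta'D^{r-1}.
\]
If $pr\delta'D^{r-1}<\delta/2$, then $\tilde v\in V(F,\delta)$ by \eqref{eq:comm}, so $\operatorname{Ad}v_1\otimes\dots\otimes\operatorname{Ad}v_r\otimes\operatorname{Ad}v\in\mathcal C(F,\delta)$. With the other slots fixed, such a tensor product is an affine function of one slot, SOT-continuous on contractions. So we may replace the slots one after another by compact operators $T_i\in\mathcal C(F_i,\delta')$ and by the rank one projection $P$ of Corollary~\ref{cor:factor} for $N_r$. This gives $T_1\otimes\dots\otimes T_r\otimes P\in\mathcal C(F,\delta)$, which is a norm limit of finite-rank operators. For a finite product take $r$ to be the number of factors and omit the last slot. The final statement follows from Theorem~\ref{thm:CA}, Example~\ref{ex:R} and Proposition~\ref{prop:CA}.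
\end{proof}

\section{Groups that admit a damping sequence}\label{sec:groups}

For $\mathbb F_2$ we used positive definite functions vanishing at infinity and their approximation on finite sets by finite-dimensional coefficients. These two ingredients are also necessary. For a countable group $\Gamma$ let $\mathcal A(\Gamma)$ be the set of pointwise limits of functions $g\mapsto\langle\pi(g)\xi,\xi\rangle$, where $\pi$ is a finite-dimensional unitary representation and $\|\xi\|=1$. Pointwise convergence of functions bounded by $1$ on the countable set $\Gamma$ is metrizable, so $\mathcal A(\Gamma)$ is the pointwise closure of the set of such coefficients, and it is closed under pointwise limits. It is closed under products because the product of two coefficients is a coefficient of the tensor product representation. Let $\delta_e$ be the indicator function of $\{e\}$.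

\begin{theorem}\label{thm:groups}
A countable group $\Gamma$ admits a damping sequence if and only if $\delta_e\in\mathcal A(\Gamma)$ and there are $\psi_n\in\mathcal A(\Gamma)\cap c_0(\Gamma)$ with $\psi_n\to1$ pointwise. For such $\Gamma$, $M_\Gamma$ is a II$_1$ factor with {\rm(CA)}, and $M_\Gamma\cong R$ if and only if $\Gamma$ is amenable.
\end{theorem}

\begin{proof}
Suppose that a damping sequence is given. Each $\varphi_k$ is a coefficient of the complexification of $\pi_k$, so $\theta_{K,L}$ and $\theta_K$ belong to $\mathcal A(\Gamma)$. By Lemma~\ref{lem:theta} and (D1), $\theta_K\in c_0(\Gamma)$, $\theta_K\to1$ pointwise, and $\delta_e=\lim_r\theta_0^{\,r}\in\mathcal A(\Gamma)$.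

Conversely, enumerate $\Gamma$ as $g_0=e,g_1,\dots$, with repetitions if $\Gamma$ is finite. Put $\psi^{(0)}=\delta_e$ and $E_0=\{e\}$. For $k\ge1$ choose $\psi^{(k)}\in\mathcal A(\Gamma)\cap c_0(\Gamma)$ with $|1-\psi^{(k)}(g_i)|\le2^{-k-1}$ for $i\le k$, and a finite set $E_k\supset E_{k-1}\cup\{g_k\}$ with $|\psi^{(k)}|\le2^{-k-2}$ off $E_k$; the last bound holds for $k=0$ as well, and this is the role of $\delta_e$. For each $k\ge0$ choose a finite-dimensional unitary representation $\pi_k$ and a unit vector $\xi_k$ whose coefficient is within $2^{-k-2}$ of $\psi^{(k)}$ on $E_{k+1}$, a set that contains $g_0,\dots,g_k$. Regard $\pi_k$ as an orthogonal representation on the underlying real space, which has even dimension and inner product $\operatorname{Re}\langle\cdot,\cdot\rangle$; then $\varphi_k$ is the real part of the coefficient. On $E_{k+1}\setminus E_k$ we get $|\varphi_k|\le2^{-k-2}+2^{-k-2}=2^{-k-1}$, which is (D2). For $k\ge\max(i,1)$ we get $1-\varphi_k(g_i)\le2^{-k-1}+2^{-k-2}\le2^{-k}$, which gives (D1).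

The last sentence is Proposition~\ref{prop:factor} and Theorem~\ref{thm:CA}.
\end{proof}

When finite-dimensional representations are abundant, the condition reduces to the Haagerup property. Recall that representations of the full group C$^*$-algebra $C^*(\Gamma)$ correspond to unitary representations of $\Gamma$, and that restriction to $\Gamma\subset C^*(\Gamma)$ is a bijection from its states onto the normalized positive definite functions. A C$^*$-algebra is \emph{residually finite dimensional} if its finite-dimensional representations separate points.

\begin{corollary}\label{cor:RFD}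
Let $\Gamma$ be a countable group such that $C^*(\Gamma)$ is residually finite dimensional (for example any countable free group, by Choi). The following are equivalent:
\begin{enumerate}
\item[(i)] $\Gamma$ has the Haagerup property;
\item[(ii)] $\Gamma$ admits a damping sequence;
\item[(iii)] $L\Gamma$ embeds trace-preservingly in a separable II$_1$ factor with {\rm(CA)}.
\end{enumerate}
If moreover $\Gamma$ is nonamenable, the factor $M_\Gamma$ obtained from {\rm(ii)} is not hyperfinite and satisfies $(M_\Gamma'\cap M_\Gamma^{\mathcal U})'=M_\Gamma$ for every nonprincipal ultrafilter $\mathcal U$ on $\mathbb N$.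
\end{corollary}

\begin{proof}
(i)$\Rightarrow$(ii). Let $\mathcal S$ be the set of vector states of finite-dimensional representations of $C^*(\Gamma)$. It is convex: $t\omega_1+(1-t)\omega_2$ is the state of $\pi_1\oplus\pi_2$ at $(\sqrt t\,\xi_1,\sqrt{1-t}\,\xi_2)$. If $a=a^*$ and $\omega(a)\ge0$ for all $\omega\in\mathcal S$, then $\pi(a)\ge0$ for every finite-dimensional $\pi$; the direct sum of these representations is faithful, so $a\ge0$. Suppose that a state $\omega_0$ is not in the weak$^*$ closure of $\mathcal S$. The Hahn--Banach theorem gives $a=a^*$ and $\lambda\in\mathbb R$ with $\omega_0(a)<\lambda\le\omega(a)$ for all $\omega\in\mathcal S$. Then $a-\lambda1\ge0$, so $\omega_0(a)\ge\lambda$, a contradiction. Thus $\mathcal S$ is weak$^*$ dense in the state space, and $\mathcal A(\Gamma)$ contains all normalized positive definite functions, among them $\delta_e$ and the functions $\psi_n$ given by (i). Theorem~\ref{thm:groups} applies.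

(ii)$\Rightarrow$(iii). $L\Gamma\subset M_\Gamma$.

(iii)$\Rightarrow$(i). Let $L\Gamma\subset M$ with $M$ having (CA). Given a finite $S\subset\Gamma$ and $\delta>0$, let $T\in\mathcal C(\{u_g\}_{g\in S},\delta)$ be compact and put $\varphi(g)=\langle Tu_g,u_g\rangle$. For a unitary $v$ we have $\langle vu_gv^*,u_g\rangle=\tau(vu_gv^*u_g^*)=\psi_{v^*}(g)$. So $\varphi$ is a pointwise limit of convex combinations of functions $\psi_{v^*}$ and is normalized positive definite. For $g\in S$, $|\varphi(g)-1|\le\|Tu_g-u_g\|_2\le\delta$. The orthonormal vectors $u_g$ tend weakly to $0$ as $g\to\infty$ and $T$ is compact, so $|\varphi(g)|\le\|Tu_g\|_2\to0$. Letting $S$ exhaust $\Gamma$ and $\delta\to0$ gives (i).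

The last statement follows from Theorems~\ref{thm:groups} and~\ref{thm:CA}.
\end{proof}

\begin{remark}
The implication (iii)$\Rightarrow$(i) does not use residual finite dimensionality, and it should be compared with Theorem~\ref{thm:obstructions}(3). A group with the Haagerup property has no infinite subset with relative property (T), since functions in $c_0(\Gamma)$ cannot converge to $1$ uniformly on an infinite set. So for $L\Gamma\subset M$, (CA) forces the Haagerup property of $\Gamma$, while the bicommutant property alone already forces this consequence of it.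
\end{remark}

\begin{thebibliography}{9}

\bibitem{problems}
\emph{Some problems about operator algebras with set-theoretic flavor},
\texttt{http://www.math.yorku.ca/\string~ifarah/Ftp/2008a11-problems.pdf}.

\end{thebibliography}
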